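
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Perfect matchings in 6-connected 1-planar graphs}


\begin{abstract}
We prove that every 6-connected 1-planar graph of even order has a perfect
matching; no maximality of the graph is assumed. The same then holds for
7-connected 1-planar graphs. The result follows from a bound on the number of
components that remain when a set $S$ of vertices is deleted: this number, if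
it is at least $2$, is at most $|S|-2$ in a 6-connected and at most
$\frac34(|S|-2)$ in a 7-connected 1-planar graph. For 6-connected graphs $G$ we
sharpen the bound to $|S|-3$, deduce that $G-A$ has a perfect matching whenever
$A$ is a set of at most four vertices and $G-A$ has even order, and show by
examples that these two refinements are best possible.
\end{abstract}

\section{Introduction}

A graph is \emph{1-planar} if it can be drawn in the plane so that each edge is
crossed at most once. In such a drawing vertices are distinct points, edges are
arcs joining their endpoints, no edge crosses itself, no two edges cross more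
than once, and no two edges with a common endpoint cross. A graph together with
a 1-planar drawing is called \emph{1-plane}. All graphs are finite
and simple; when parallel edges are allowed we say \emph{multigraph}. A graph
is \emph{$k$-connected} if it has more than $k$ vertices and deleting fewer
than $k$ vertices never disconnects it. We write $c(F)$ for the number of
components of a graph $F$ and $\mathrm{odd}(F)$ for the number of its components
of odd order.

How much connectivity forces a 1-planar graph of even order to have a perfect
matching? Tutte's theorem says what has to be excluded: \emph{a graph $F$ has a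
perfect matching if and only if $\mathrm{odd}(F-S)\le |S|$ for every
$S\subseteq V(F)$.} So the question is whether deleting a set $S$ can leave
more than $|S|$ odd components. High connectivity works against this, because
each of these components needs many neighbors in $S$, and a drawing in which
every edge is crossed at most once has no room for so many adjacencies.

The problem treated here is posed in \cite{ME7}, where the following results
are quoted. The connectivity of a 1-planar graph is at most $7$. Call a
1-planar graph \emph{maximal} if no edge can be added to it keeping it
1-planar. Every 7-connected maximal 1-planar graph of even order has a perfect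
matching (Hud\'ak et al.), and every 4-connected maximal 1-planar graph is
Hamiltonian (Fabrici et al.), so for maximal graphs of even order connectivity
$4$ suffices. Without maximality it does not: Fujisawa et al.\ found a 1-plane
graph of connectivity $4$ and even order that has no perfect matching, and Biedl
proved that for every $N$ there is a 5-connected 1-planar graph with
$n\ge N$ vertices in which every matching has size at most $\frac{n-2}2$. The
problem concerns $k=6$ and $k=7$: does every $k$-connected 1-planar graph of
even order, maximal or not, have a perfect matching? We show that the answer is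
yes in both cases.

\begin{theorem}\label{thm:main}
Let $k\in\{6,7\}$, let $G$ be a $k$-connected 1-planar graph, and let
$S\subseteq V(G)$ with $c(G-S)\ge 2$. Then
\[
  c(G-S)\le \frac{3(|S|-2)}{k-3},
\]
that is, $c(G-S)\le |S|-2$ for $k=6$ and $c(G-S)\le\frac34(|S|-2)$ for $k=7$.
\end{theorem}

\begin{corollary}\label{cor:pm}
Every 6-connected 1-planar graph of even order has a perfect matching. In
particular, every 7-connected 1-planar graph of even order has one.
\end{corollary}

\begin{proof}[Proof of Corollary~\ref{cor:pm} from Theorem~\ref{thm:main}]
A 7-connected graph is 6-connected, so let $G$ be 6-connected, 1-planar and of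
even order, and suppose that it has no perfect matching. By Tutte's theorem
there is a set $S$ with $\mathrm{odd}(G-S)>|S|$. Since
$\mathrm{odd}(G-S)\equiv |V(G)|-|S|\equiv|S|\pmod 2$, we even have
$\mathrm{odd}(G-S)\ge|S|+2\ge2$. Hence $c(G-S)\ge2$, and
Theorem~\ref{thm:main} gives $|S|+2\le c(G-S)\le|S|-2$, a contradiction.
\end{proof}

The contradiction has some room to spare, and one may ask what can be done with it.
The following results are not needed for Corollary~\ref{cor:pm}.

\begin{theorem}\label{thm:refined}
Let $G$ be a 6-connected 1-planar graph and $S\subseteq V(G)$ with
$c(G-S)\ge2$. Then $c(G-S)\le|S|-3$. If moreover $|V(G)|$ is even, then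
$\mathrm{odd}(G-S)\le|S|-4$.
\end{theorem}

\begin{theorem}\label{thm:delete}
Let $G$ be a 1-planar graph and $A\subseteq V(G)$ with $|V(G)|-|A|$ even. If
$G$ is 6-connected and $|A|\le4$, or if $G$ is 7-connected and $|A|\le5$, then
$G-A$ has a perfect matching. In particular, in a 6-connected 1-planar graph of
even order any two disjoint edges lie in a common perfect matching.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $m\ge1$ the following hold.
\begin{enumerate}
\item[(i)] There is a 6-connected 1-planar graph $G_m$ of even order $12m+8$
with a set $S$ of $6m+6$ vertices such that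
$\mathrm{odd}(G_m-S)=c(G_m-S)=|S|-4$.
\item[(ii)] There is a 6-connected 1-planar graph $T_m$ of odd order $36m+27$
with a set $S$ of six vertices such that $c(T_m-S)=3=|S|-3$. It has a set $A$
of five vertices such that $T_m-A$ has even order and no perfect matching.
\end{enumerate}
\end{theorem}

So both bounds of Theorem~\ref{thm:refined} are attained by infinitely many
graphs, and in Theorem~\ref{thm:delete} the condition $|A|\le4$ cannot be
replaced by $|A|\le5$ when $k=6$.

Section~\ref{sec:models} explains the method on model cases.
Sections~\ref{sec:config}--\ref{sec:proof} prove Theorem~\ref{thm:main}; the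
last three sections prove Theorems~\ref{thm:refined}, \ref{thm:delete}
and~\ref{thm:sharp}.

\section{The counting argument on model cases}\label{sec:models}

For $U\subseteq V(G)$ let $N_G(U)$ be the set of vertices outside $U$ with a
neighbor in $U$. In the proof of Theorem~\ref{thm:main} connectivity enters
through the following fact.
\begin{equation}\label{eq:nbh}
\parbox{0.82\textwidth}{If $G$ is $k$-connected, $c(G-S)\ge2$, and
$\emptyset\ne U\subseteq C$ for a component $C$ of $G-S$, then
$|N_G(U)|\ge k$.}
\end{equation}
Indeed $N_G(U)\subseteq S\cup C$, so $N_G(U)$ separates $U$ from every other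
component of $G-S$. For the same reason $|S|\ge k$, since $S$ is a vertex cut.
Theorem~\ref{thm:main} is false without the hypothesis $c(G-S)\ge2$: for
$S=\emptyset$ there is one component, but $3(|S|-2)/(k-3)$ is negative.

\paragraph{Planar graphs.}
Let $G$ be planar and $k$-connected and let $c=c(G-S)\ge2$. Contract each
component of $G-S$ to a single vertex, and delete the edges inside $S$ and all
but one of any parallel edges. What remains is a simple bipartite planar graph
with $|S|+c$ vertices. By \eqref{eq:nbh} with $U=C$ it has at least $kc$ edges,
and a simple bipartite planar graph on $n\ge3$ vertices has at most $2(n-2)$.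
So $kc\le2(|S|+c-2)$, that is, $(k-2)c\le2(|S|-2)$. For $k=4$ this reads
$c\le|S|-2$, and the proof of Corollary~\ref{cor:pm} shows that every
4-connected planar graph of even order has a perfect matching.

\paragraph{1-planar graphs in which all components are single vertices.}
Now let $G$ be 1-planar, and suppose that $G-S$ has no edges. Deleting the
edges inside $S$ leaves a bipartite 1-planar graph with at least $kc$ edges. We
shall see in Lemma~\ref{lem:upper} that bipartite 1-planar graphs on $n\ge3$
vertices have at most $3(n-2)$ edges. Hence $kc\le3(|S|+c-2)$, which is exactly
the bound of Theorem~\ref{thm:main}. This is why one expects the threshold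
$k=6$: it is the first $k$ for which $3/(k-3)\le1$. For $k=5$ the same
computation allows $c$ to be as large as $\frac32(|S|-2)$.

\paragraph{One crossed edge.}
In general we would like to contract the components of $G-S$ first. But
contraction can destroy 1-planarity: if an edge $ab$ of a component is crossed
by another edge, then contracting $ab$ would drag that edge along. Consider the
smallest such case. Let one component be $\{a,b\}$,
let the other $c-1$ components be single vertices, and let $ab$ be crossed by
an edge $sw$ with $s\in S$ and $w$ one of these single vertices. Let us simply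
\emph{not} contract $ab$. Deleting the edges inside $S$ leaves a graph $H$ with
$|S|+c+1$ vertices. Its only edge that does not join $S$ to the rest is $ab$,
and this edge is crossed; Lemma~\ref{lem:upper} will give the bound
$3(|S|+c-1)$ on
the number of edges in this case too. On the other hand, each of the $c+1$
vertices outside $S$ has degree at least $k$, and only the edge $ab$ is counted
twice in the sum of these degrees. So
\[
 k(c+1)-1\le3(|S|+c-1),\qquad\text{that is,}\qquad
 (k-3)c\le3(|S|-2)-(k-4).
\]
This is even better than in the previous case. Leaving the edge alone raises
the upper bound by $3$, because there is one more vertex, but it raises the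
lower bound by $k-1$.

\paragraph{The plan.}
We contract as much as 1-planarity permits, so that each component becomes a
group of vertices, and all remaining edges inside the groups are crossed. Let
$b$ be the number of vertices outside $S$ after the contraction, let $x$ be the
number of edges between them and $S$, and let $y$ be the number of edges inside
the groups. The degrees give $x+2y\ge kb$, but for the number of edges this
alone yields only the lower bound $x+y\ge kb-y$, and $y$ may be large. The
neighborhoods of the
components give $x\ge kc$, but this alone is weak when $b$ is much larger than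
$c$. The point is that the \emph{sum} of the two inequalities has $2(x+y)$ on
its left-hand side, and this is just what an upper bound on the number of edges
can control.

\section{Contracting the components}\label{sec:config}

From here to the end of Section~\ref{sec:equality}, except in
Lemma~\ref{lem:upper} and its proof, let $k\in\{6,7\}$, let $G$ be
a $k$-connected 1-planar graph, and let $S\subseteq V(G)$ be such that
$c=c(G-S)\ge2$. Then $S$ is a vertex cut, so $|S|\ge k\ge6$. Fix a 1-planar
drawing of $G$ on the sphere; as usual, edges are polygonal arcs and crossings
are transversal. Since each edge is crossed at most once, every crossing point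
lies on exactly two edges.

The following definition records the state of a partial contraction of the
components of $G-S$: each part $V_w$ has been contracted to a vertex $w$, and
the drawing still has at most one crossing per edge.

\begin{definition}
A \emph{configuration} consists of a partition of $V(G)\setminus S$ into
nonempty parts $V_w$ ($w\in W$), each contained in a component of $G-S$ (the
\emph{class} of $w$), and of a loopless multigraph $H$ with vertex set
$S\cup W$, drawn on the sphere, such that the following hold.
\begin{enumerate}
\item[(H1)] Every edge of $H$ is either an \emph{SW-edge}, joining a vertex of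
$S$ to a vertex of $W$, or a \emph{WW-edge}, joining two distinct vertices of
$W$ of the same class.
\item[(H2)] If $s\in S$ has a $G$-neighbor in $V_w$, then $H$ has an edge $sw$.
\item[(H3)] For distinct $w,w'\in W$, the number of edges of $H$ joining $w$
and $w'$ is at least the number of edges of $G$ between $V_w$ and $V_{w'}$.
\item[(H4)] Every edge of $H$ is crossed at most once, no edge crosses itself,
and edges with a common endpoint do not cross.
\end{enumerate}
\end{definition}

Conditions (H2) and (H3) treat the two kinds of edges differently. From the
SW-edges we shall only need to read off which vertices of $S$ are adjacent to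
$V_w$, so parallel SW-edges are superfluous. The WW-edges have to be kept with
their multiplicity, because $V_w$ may have many neighbors inside a single part
$V_{w'}$, and each of them should contribute to the degree of $w$.

Configurations exist: let all parts be singletons, and let $H$ be $G$ without
the edges inside $S$, with the given drawing. Choose a configuration for which
$|W|$ is minimum and, subject to this, $|E(H)|$ is minimum. We call it
\emph{minimal}.

\begin{lemma}\label{lem:minimal}
In a minimal configuration
\begin{enumerate}
\item[(M1)] no two SW-edges are parallel, and
\item[(M2)] every WW-edge is crossed.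
\end{enumerate}
\end{lemma}

\begin{proof}
(M1) If two SW-edges are parallel, delete one of them. Conditions (H1)--(H4)
remain true, $|W|$ is unchanged and $|E(H)|$ decreases, a contradiction.

(M2) Suppose that a WW-edge $g=ww'$ is not crossed. We contract it and remove
the forbidden crossings that arise. A thin
closed disc $D$ around $g$ meets the drawing only in $g$ and in short end
segments of the other edges at $w$ or $w'$. Replace the drawing inside $D$ by a
new vertex $w^*$, joined inside $D$ to the points at which these edges leave
$D$. Edges parallel to $g$ have become loops; delete them. Replace $V_w$ and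
$V_{w'}$ by the part $V_{w^*}=V_w\cup V_{w'}$, which lies in one component since
$w$ and $w'$ have the same class. Conditions (H1) and (H2) hold for the result.
So does (H3): the edges of $G$ between $V_w$ and $V_{w'}$ now lie inside a part,
and for any other $u\in W$ both numbers compared in (H3) for $w^*,u$ are the
sums of those for $w,u$ and $w',u$.

Every crossing lies outside $D$ and is unchanged (or has disappeared with a
deleted edge). So the only possible violation of (H4) is a crossing between
edges that have \emph{acquired} a common endpoint, that is, a crossing of a
former edge $e=wv$ with a former edge $f=w'v'$. Before the contraction $e$ and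
$f$ had no common endpoint, so $w,w',v,v'$ are four distinct vertices, and $e$
and $f$ met only in their crossing point $o$. The four half-edges at $o$
alternate between $e$ and $f$, so up to reflection they lead to $w,w',v,v'$ in
this cyclic order. Replace $e$ and $f$ by the two arcs
\begin{itemize}
\item along $f$ from $w'$ to $o$, then along $e$ from $o$ to $v$;
\item along $e$ from $w$ to $o$, then along $f$ from $o$ to $v'$.
\end{itemize}
Each of them turns at $o$ between cyclically consecutive half-edges, so they
can be pulled apart at $o$; see Figure~\ref{fig:uncross}. Both start at $w^*$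
now. Since $e$ and $f$ were crossed only by each other, we obtain uncrossed
simple arcs from $w^*$ to $v$ and to $v'$, which replace the edges $e$ and $f$
in (H1)--(H3). Each edge has at most one crossing, so different pairs $e,f$ of
this kind are disjoint and can be treated one after the other. We end with a
configuration with smaller $|W|$, a contradiction.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1, v/.style={circle,fill,inner sep=1.4pt}]
 \node[v,label=below:$w$] (w) at (0,0) {};
 \node[v,label=below:$w'$] (w1) at (2,0) {};
 \node[v,label=above:$v'$] (z) at (0,2) {};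
 \node[v,label=above:$v$] (y) at (2,2) {};
 \draw[very thick] (w)--node[below]{$g$}(w1);
 \draw (w)--(y);
 \draw (w1)--(z);
 \node at (1,1.3) {$o$};
 \node at (1.75,1.4) {$e$};
 \node at (0.25,1.4) {$f$};
 \begin{scope}[xshift=5cm]
 \node[v,label=below:$w^*$] (ws) at (1,0) {};
 \node[v,label=above:$v'$] (zz) at (0,2) {};
 \node[v,label=above:$v$] (yy) at (2,2) {};
 \draw[rounded corners=6pt] (ws)--(0.4,0.4)--(0.9,1)--(zz);
 \draw[rounded corners=6pt] (ws)--(1.6,0.4)--(1.1,1)--(yy);
 \end{scope}
\end{tikzpicture}
\caption{Contracting an uncrossed edge $g=ww'$. Left: the edges $e=wv$ and
$f=w'v'$ cross at $o$. Right: after the contraction both start at $w^*$, and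
exchanging their halves at $o$ removes the crossing.}
\label{fig:uncross}
\end{figure}

\section{Two lower bounds}\label{sec:lower}

Fix a minimal configuration, and let $b=|W|$. Each component of $G-S$ is the
class of at least one vertex of $W$, so $b\ge c$. Let $x$ and $y$ be the numbers
of SW-edges and WW-edges of $H$.

\begin{lemma}\label{lem:lower}
We have
\begin{align}
 x&\ \ge\ \sum_{C}|N_G(C)|\ \ge\ kc, \label{eq:x}\\
 x+2y&\ =\ \sum_{w\in W}\deg_H(w)\ \ge\ kb, \label{eq:deg}
\end{align}
where the first sum is over the components $C$ of $G-S$. Consequently
$2|E(H)|=2(x+y)\ge k(b+c)$.
\end{lemma}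

\begin{proof}
Let $C$ be a component of $G-S$. Then $N_G(C)\subseteq S$, and
$|N_G(C)|\ge k$ by \eqref{eq:nbh}. By (H2), for each $s\in N_G(C)$ there is an
edge of $H$ from $s$ to a vertex of class $C$. Different pairs $(s,C)$ give
different SW-edges, which proves \eqref{eq:x}.

Let $w\in W$ have class $C$. By \eqref{eq:nbh} with $U=V_w$ we have
$|N_G(V_w)|\ge k$, and $N_G(V_w)\subseteq S\cup C$. The neighbors in $S$ give
distinct SW-edges at $w$ by (H2). The number of neighbors in $C$ is at most the
number of edges of $G$ between $V_w$ and $C\setminus V_w$, hence by (H3) at most
the number of WW-edges at $w$. So $\deg_H(w)\ge k$. Summing over $W$ counts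
SW-edges once and WW-edges twice, which gives \eqref{eq:deg}. The last
statement is the sum of \eqref{eq:x} and \eqref{eq:deg}.
\end{proof}

\section{An upper bound on the number of edges}\label{sec:upper}

We now show that a minimal configuration has at most $3(|S|+b-2)$ edges. The
proof uses only that there are no edges inside $S$, together with (H4), (M1)
and (M2). We therefore state the result for arbitrary disjoint vertex sets $S$
and $W$; bipartite 1-planar graphs are the case without WW-edges.

\begin{lemma}\label{lem:upper}
Let $H$ be a loopless multigraph whose vertex set is the disjoint union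
$S\cup W$ of two arbitrary finite sets, drawn on the
sphere so that \textup{(H4)} holds, let $n=|S|+|W|\ge3$, and suppose that every
edge either joins $S$ to $W$ (an SW-edge) or joins two vertices of $W$ (a
WW-edge). If no two SW-edges are parallel and every WW-edge is crossed, then
$|E(H)|\le3(n-2)$.
\end{lemma}

The idea is to replace each pair of crossing edges by the quadrilateral spanned
by its four endpoints, to obtain a plane multigraph, and to distribute the cost
of the edges of $H$ to its faces. Recall that in a connected plane multigraph the
\emph{length} $\ell(f)$ of a face $f$ is the length of its facial walk, so that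
$\sum_f\ell(f)$ is twice the number of edges, and that Euler's formula holds
also with parallel edges. A face of length $\ell$ will receive a budget of
$3\ell-6$, and Euler's formula says that the total budget is $6(n-2)$. Each side
of a face that is an edge between $S$ and $W$ costs $1$, and each crossing costs
$4$. It will be crucial that the quadrilateral of a crossing has few sides
between $S$ and $W$.

\begin{proof}
By (H4) the endpoints of two crossing edges are four distinct vertices. There
are three types of crossings.
\begin{itemize}
\item $\mathrm{WW}\times\mathrm{WW}$: edges $w_1w_1'$ and $w_2w_2'$;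
\item $\mathrm{SW}\times\mathrm{WW}$: edges $sw_1$ and $w_2w_2'$;
\item $\mathrm{SW}\times\mathrm{SW}$: edges $sw_1$ and $s'w_2$.
\end{itemize}
Let $p,q,r$ be the numbers of crossings of these types, and let $x_u$ be the
number of uncrossed edges, which are all SW-edges. Each crossed edge takes part
in exactly one crossing, so
\begin{equation}\label{eq:E}
 |E(H)|=x_u+2(p+q+r).
\end{equation}

\emph{Construction of a plane multigraph $K$ on $S\cup W$.}

\emph{(i) Cells.} For each crossing of edges $uv$ and $u'v'$ draw four
\emph{side arcs} $uu'$, $u'v$, $vv'$, $v'u$ close to the two edges, one in each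
of the four quadrants at the crossing. They form a 4-cycle on four distinct
vertices and bound an open disc, which we call a \emph{cell} and which contains
nothing of the drawing except the interiors of the two crossing edges. Thin
neighborhoods of different crossing pairs, and of uncrossed edges, meet only
near common vertices, so the side arcs create no new crossings. Now delete all
crossed edges. What remains is a plane multigraph, without loops, formed by the
side arcs and the $x_u$ uncrossed edges, and every cell is one of its faces.

\emph{(ii) Connectedness.} As long as the graph is disconnected, some face has a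
boundary meeting two of its components; add an edge joining these components
inside that face. The face is not a cell, because the boundary of a cell is a
cycle. So all cells are preserved.

\emph{(iii) Digons.} As long as some face is bounded by two distinct parallel
edges, delete one of them. The face on the other side of the deleted edge is not
bounded by the same two edges, since otherwise these edges and their two ends
would be the whole graph, which is connected with $n\ge3$ vertices.
The digon merges with this face, and in its facial walk the deleted edge is
replaced by its parallel. So no other face changes its length. If the face is a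
cell, it remains a face bounded by a 4-cycle on the same four vertices; note
that it did not have both of the parallel edges on its boundary, because its
four vertices are distinct.

Let $K$ be the result; its faces that arise from cells are again called cells.
It is connected and loopless with $n\ge3$ vertices, and
every face has length at least $3$. Indeed, a facial walk of length $2$ either
consists of two distinct parallel edges, which is excluded by (iii), or
traverses one edge twice, and then $K=K_2$, contrary to $n\ge3$.

\emph{The price list.} Let $m_{SW}$ be the number of edges of $K$ between $S$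
and $W$, and let $\sigma(f)$ be the number of sides of the face $f$ that are
such edges, so that $\sum_f\sigma(f)=2m_{SW}$. The uncrossed edges of $H$ join
$x_u$ distinct pairs $(s,w)$, since no two SW-edges are parallel. The deletions
in (iii) preserve adjacency, so $K$ has an edge for each of these pairs. Hence
\begin{equation}\label{eq:xu}
 x_u\le m_{SW}.
\end{equation}
The cyclic orders of the vertices on the cells are as follows; see
Figure~\ref{fig:cells}.
\begin{itemize}
\item $\mathrm{WW}\times\mathrm{WW}$: all four vertices are in $W$, so
$\sigma=0$ and $\sigma+4=4$.
\item $\mathrm{SW}\times\mathrm{WW}$: the order is $s,w_2,w_1,w_2'$, so the two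
sides at $s$ count, $\sigma=2$ and $\sigma+4=6$.
\item $\mathrm{SW}\times\mathrm{SW}$: the order is $s,s',w_1,w_2$, so the sides
$s'w_1$ and $w_2s$ count, $\sigma=2$ and $\sigma+4=6$.
\end{itemize}
In all cases $\sigma(f)+4\le6=3\ell(f)-6$ for a cell $f$. For a face $f$ that is
not a cell, $\sigma(f)\le\ell(f)\le3\ell(f)-6$, because $\ell(f)\ge3$.

\emph{Summation.} Let $m$ and $\phi$ be the numbers of edges and faces of $K$.
There are $p+q+r$ cells. By \eqref{eq:E}, \eqref{eq:xu} and Euler's formula
$n-m+\phi=2$,
\begin{equation}\label{eq:chain}
\begin{aligned}
 2|E(H)|&=2x_u+4(p+q+r)\ \le\ \sum_f\sigma(f)+4(p+q+r)\\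
 &\le\ \sum_f\bigl(3\ell(f)-6\bigr)\ =\ 6m-6\phi\ =\ 6(n-2),
\end{aligned}
\end{equation}
which is the claim.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9, v/.style={circle,fill,inner sep=1.4pt}]
 \node[v,label=above:$w_1$] (a) at (0,2) {};
 \node[v,label=above:$w_2$] (b) at (2,2) {};
 \node[v,label=below:$w_1'$] (c) at (2,0) {};
 \node[v,label=below:$w_2'$] (d) at (0,0) {};
 \draw (a)--(c) (b)--(d);
 \draw[dashed] (a)--(b)--(c)--(d)--(a);
 \begin{scope}[xshift=4.5cm]
 \node[v,label=above:$s$] (a) at (0,2) {};
 \node[v,label=above:$w_2$] (b) at (2,2) {};
 \node[v,label=below:$w_1$] (c) at (2,0) {};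
 \node[v,label=below:$w_2'$] (d) at (0,0) {};
 \draw (a)--(c) (b)--(d);
 \draw[dashed] (b)--(c)--(d);
 \draw[very thick] (d)--(a)--(b);
 \end{scope}
 \begin{scope}[xshift=9cm]
 \node[v,label=above:$s$] (a) at (0,2) {};
 \node[v,label=above:$s'$] (b) at (2,2) {};
 \node[v,label=below:$w_1$] (c) at (2,0) {};
 \node[v,label=below:$w_2$] (d) at (0,0) {};
 \draw (a)--(c) (b)--(d);
 \draw[dashed] (a)--(b) (c)--(d);
 \draw[very thick] (d)--(a) (b)--(c);
 \end{scope}
\end{tikzpicture}
\caption{The three types of cells: $\mathrm{WW}\times\mathrm{WW}$,
$\mathrm{SW}\times\mathrm{WW}$ and $\mathrm{SW}\times\mathrm{SW}$. The diagonals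
are the crossing edges of $H$. Thick sides join $S$ to $W$; dashed sides do not.
There are never more than two thick sides.}
\label{fig:cells}
\end{figure}

The assumption on WW-edges cannot be dropped from Lemma~\ref{lem:upper}: if
$S=\emptyset$ and uncrossed parallel edges are allowed in $W$, the number of
edges is unbounded. The contractions of Section~\ref{sec:config} serve to
satisfy this assumption.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:minimal}, the minimal configuration satisfies the hypotheses
of Lemma~\ref{lem:upper} with $n=|S|+b\ge3$. Together with Lemma~\ref{lem:lower}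
we obtain
\begin{equation}\label{eq:final}
 k(b+c)\ \le\ 2|E(H)|\ \le\ 6(|S|+b-2),
\end{equation}
that is, $kc+(k-6)b\le6(|S|-2)$. Since $k\ge6$ and $b\ge c$, the left-hand side
is at least $(2k-6)c$. Hence $(k-3)c\le3(|S|-2)$, as claimed.
\end{proof}

\begin{remark}
In \eqref{eq:final} every vertex of $W$ beyond the first of its class adds $k$
on the left and $6$ on the right. So for $k\ge6$ the components that cannot be
contracted to single vertices do no harm to the estimate. For $k=5$ they do: the
inequality becomes $5c\le6(|S|-2)+b$, and the argument does not bound $b$ in
terms of $|S|$ and $c$.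
\end{remark}

\section{The case of equality}\label{sec:equality}

We prove Theorem~\ref{thm:refined}. The idea is that equality in
Theorem~\ref{thm:main} for $k=6$ forces all faces of $K$ to be
$\mathrm{SW}\times\mathrm{SW}$ cells and all vertices of $W$ to have degree $4$
in $K$. By Euler's formula some vertex of $S$ then has degree $2$ in $K$, and
the two cells at this vertex contain parallel SW-edges of $H$, which is
impossible.

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
Let $k=6$. By Theorem~\ref{thm:main} we have
$c\le|S|-2$, so suppose that $c=|S|-2$. Then the two ends of \eqref{eq:final}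
are both equal to $6(b+c)$. So equality holds in \eqref{eq:x},
\eqref{eq:deg} and throughout \eqref{eq:chain}, where Lemma~\ref{lem:upper} is
applied to the graph $H$ of the minimal configuration, with $n=|S|+b$. We keep
the notation $K$, $p$, $q$, $x_u$, $m_{SW}$, $\sigma$, $m$, $\phi$ from its proof
and collect what this means.

\begin{enumerate}
\item[(E1)] \emph{Every face of $K$ is a cell, and $p=0$.} The second inequality
in \eqref{eq:chain} was proved face by face, so it is an equality for every
face. This excludes
$\mathrm{WW}\times\mathrm{WW}$ cells, since $4<6$. Let $f$ be a face that is not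
a cell. If $\ell(f)\ge4$, then $\sigma(f)\le\ell(f)<3\ell(f)-6$. If
$\ell(f)=3$, then $\sigma(f)\le2<3\ell(f)-6$, because a closed walk passes
between $S$ and $W$ an even number of times. So there is no such $f$.
\item[(E2)] \emph{For $s\in S$ and any component $C$ of $G-S$, at most one edge
of $H$ joins $s$ to the vertices of class $C$.} This is equality in the first
part of \eqref{eq:x}.
\item[(E3)] \emph{For $s\in S$ and $w\in W$, at most one edge of $K$ joins $s$
and $w$, and if there is one, then $H$ has an uncrossed edge $sw$.} Indeed
$x_u=m_{SW}$, and $x_u$ is the number of pairs $(s,w)$ joined by an uncrossed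
edge of $H$, each of which is joined by at least one edge of $K$.
\item[(E4)] \emph{$\deg_H(w)=6$ for all $w\in W$.} This is equality in
\eqref{eq:deg}, since every $w\in W$ has degree at least $6$.
\end{enumerate}

\emph{There are no $\mathrm{SW}\times\mathrm{WW}$ cells.} In such a cell, with
vertices $s,w_2,w_1,w_2'$ in this order, the sides $sw_2$ and $sw_2'$ belong to
$K$. By (E3), $H$ has edges $sw_2$ and $sw_2'$. But $w_2w_2'$ is a WW-edge, so
$w_2\ne w_2'$ have the same class, contrary to (E2).

So every face of $K$ is an $\mathrm{SW}\times\mathrm{SW}$ cell, with sides
$ss'$, $s'w_1$, $w_1w_2$, $w_2s$ in this order. Since all WW-edges are crossed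
and $p=q=0$, the graph $H$ has no WW-edges. We now compute degrees in $K$.

\emph{Vertices of $W$.} Let $w\in W$ and $d=\deg_K(w)$. At each corner of a cell
at $w$ one side goes to $S$ and the other to $W$. So these two kinds of edges
alternate around $w$; in particular $d$ is even, and exactly $d/2$ of the edges
of $K$ at $w$ go to $S$. By (E3), and since $K$ has an edge for each uncrossed
edge of $H$, they correspond bijectively to the uncrossed edges of $H$
at $w$. The boundaries of the cells are 4-cycles, so the $d$ corners at $w$ lie
in $d$ different cells, each containing exactly one crossed edge of $H$ at $w$,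
and every crossed edge of $H$ at $w$ lies in one of these cells. By (E4),
$6=\deg_H(w)=\frac d2+d$, so $d=4$.

\emph{Vertices of $S$.} Similarly, at each corner at $s\in S$ one side goes to
$S$ and the other to $W$. Thus $\deg_K(s)$ is even, and it is at least $2$.

Since all faces have length $4$, we have $2m=4\phi$, and Euler's formula gives
$\sum_v(4-\deg_K(v))=4n-2m=8$. The vertices of $W$ contribute $0$, so some
$s\in S$ has degree less than $4$, hence $2$. Let the two edges of $K$ at $s$ go
to $s'\in S$ and to $w\in W$. The two corners at $s$ lie in different faces, as
the faces are bounded by 4-cycles. Each of these two faces has the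
sides $ss'$ and $sw$, so it is a cell with vertices $s,s',w^\ast,w$ in this
order for some $w^\ast\in W$, and its crossing edges are $sw^\ast$ and $s'w$. A
crossed edge lies in only one cell, so the two cells contain two different edges
$s'w$ of $H$. This contradicts (M1). Hence $c\le|S|-3$.

If $|V(G)|$ is even, then $\mathrm{odd}(G-S)\equiv|S|\pmod2$. As
$\mathrm{odd}(G-S)\le c\le|S|-3$, it follows that
$\mathrm{odd}(G-S)\le|S|-4$.
\end{proof}

\section{Deleting vertices}\label{sec:delete}

\begin{proof}[Proof of Theorem~\ref{thm:delete}]
Let $G$ be $k$-connected with $k\in\{6,7\}$, let $a=|A|$, and suppose that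
$G-A$, which has even order, has no perfect matching. We show that $a\ge5$ if
$k=6$ and $a\ge6$ if $k=7$. By Tutte's theorem and
parity, as in the proof of Corollary~\ref{cor:pm}, there is a set
$S'\subseteq V(G)\setminus A$ with $t$ elements such that
$\mathrm{odd}(G-A-S')\ge t+2$. Put $S=A\cup S'$. Then $|S|=t+a$ and
$c(G-S)\ge t+2\ge2$.

If $k=6$, then Theorem~\ref{thm:refined} gives $t+2\le t+a-3$, so $a\ge5$.

If $k=7$, then Theorem~\ref{thm:main} gives $4(t+2)\le3(t+a-2)$, so
$t\le3a-14$. On the other hand $S$ is a vertex cut, so $t+a\ge7$. Hence
$7-a\le t\le3a-14$, which gives $4a\ge21$ and $a\ge6$.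

For two disjoint edges in a 6-connected 1-planar graph of even order, let $A$ be
the set of their four endpoints, and add the two edges to a perfect matching of
$G-A$.
\end{proof}

\section{Sharpness}\label{sec:sharp}

\subsection{Even order: the graphs $G_m$}

To come close to equality in the counting, we want $G-S$ to consist of single
vertices of degree $6$, with as many $\mathrm{SW}\times\mathrm{SW}$ crossings as
possible. This suggests the following construction. Let $m\ge1$, and read lower
indices $i$ modulo $6$. Take cycles $S_j=s^j_1s^j_2\dots s^j_6$ for
$0\le j\le m$, independent sets $W_j=\{w^j_1,\dots,w^j_6\}$ for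
$0\le j\le m-1$, and two \emph{hubs} $h,h'$. Join
\[
 w^j_i\ \text{ to }\ s^j_{i-1},\ s^j_i,\ s^j_{i+1}\ \text{ and to }\
 s^{j+1}_{i-1},\ s^{j+1}_i,\ s^{j+1}_{i+1},
\]
join $h$ to all of $S_0$, and join $h'$ to all of $S_m$. The result is $G_m$.
We call the sets $S_j$ and $W_j$ \emph{rings}.

Draw $h,S_0,W_0,S_1,W_1,\dots,S_m,h'$ concentrically on the sphere, with
vertices of equal lower index on a common meridian. Between a ring $W_j$ and a
neighboring ring $S_l$, in the sector between positions $i$ and $i+1$, the two
edges $w^j_is^l_{i+1}$ and $w^j_{i+1}s^l_i$ cross, and there are no other
crossings (Figure~\ref{fig:G}). So $G_m$ is 1-planar. Its order is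
$6(m+1)+6m+2=12m+8$. For $S=\bigcup_jS_j$ we have $|S|=6m+6$, and $G_m-S$
consists of $6m+2=|S|-4$ isolated vertices. So
$\mathrm{odd}(G_m-S)=c(G_m-S)=|S|-4$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7, yscale=1.1, v/.style={circle,fill,inner sep=1.4pt},
 o/.style={circle,draw,fill=white,inner sep=1.6pt}]
 \foreach \i in {0,1,2} {
  \draw (\i,2)--(\i+1,1) (\i+1,2)--(\i,1) (\i,1)--(\i+1,0) (\i+1,1)--(\i,0);
 }
 \foreach \i in {0,1,2,3} { \draw (\i,2)--(\i,0); }
 \draw (-0.4,2)--(3.4,2) (-0.4,0)--(3.4,0);
 \foreach \i in {0,1,2,3} {
  \node[v] at (\i,2) {}; \node[o] at (\i,1) {}; \node[v] at (\i,0) {};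
 }
 \node at (-0.9,2) {$S_j$};
 \node at (-0.9,1) {$W_j$};
 \node at (-0.9,0) {$S_{j+1}$};
\end{tikzpicture}
\caption{Four of the six columns of $G_m$ between the rings $S_j$ and
$S_{j+1}$. The horizontal lines are parts of the cycles $S_j$ and $S_{j+1}$; the
vertices of $W_j$ (white) are pairwise nonadjacent. Every diagonal edge is
crossed exactly once.}
\label{fig:G}
\end{figure}

\begin{lemma}\label{lem:G}
The graph $G_m$ is 6-connected.
\end{lemma}

\begin{proof}
Let $Z\subseteq V(G_m)$ with $|Z|\le5$; we show that $G_m-Z$ is connected. The
six \emph{columns} $s^0_iw^0_is^1_iw^1_i\dots s^m_i$, $i=1,\dots,6$, are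
disjoint paths, so some column $P$ avoids $Z$. Let $M$ be the component of
$G_m-Z$ containing $P$. Call $S_j$ \emph{bad} if $|Z\cap S_j|\ge2$, and
\emph{good} otherwise. There are at most two bad rings.

\emph{(1) Hubs outside $Z$ are in $M$,} because they are adjacent to $P$.

\emph{(2) If $S_j$ is good, then $S_j\setminus Z\subseteq M$.} A 6-cycle minus
at most one vertex is connected, and $S_j\setminus Z$ contains a vertex of $P$.

\emph{(3) If $w\notin Z$ lies in a ring $W_l$ next to a good ring $S_j$, then
$w\in M$.} Of the three neighbors of $w$ in $S_j$ at most one is in $Z$, and the
others are in $M$ by (2).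

\emph{(4) If $S_j$ is bad, then every $s\in S_j\setminus Z$ is in $M$.}

Suppose first that $S_j$ is the only bad ring. At most three vertices of $Z$ lie
outside $S_j$, while $s$ has at least four neighbors outside $S_j$, namely six
vertices of two $W$-rings, or three vertices of one $W$-ring and a hub. So one
of them survives. It is in $M$ by (1) if it is a hub. Otherwise it is in $M$ by
(3), since its $W$-ring is next to another ring $S_l$, which is good.

Suppose now that there is a second bad ring $S_l$. Then at most one vertex of
$Z$ lies outside $S_j\cup S_l$. If some $W$-ring next to $S_j$ has a good ring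
on its other side, then at least two of the three neighbors of $s$ in that
$W$-ring survive, and they are in $M$ by (3). Otherwise all $S$-rings consecutive
to $S_j$ are bad, so $S_l$ is the only one. Hence $S_j$ is the first or the
last $S$-ring, and by symmetry we may assume that $j=0$ and $l=1$. If
$h\notin Z$, then $s\in M$ by (1). If $h\in Z$, then $Z$ consists of $h$, two
vertices of $S_0$ and two vertices of $S_1$. So $s$ has a surviving neighbor
$w\in W_0$, and $w$ has a surviving neighbor $u\in S_1$, since it has three
neighbors there. If $m=1$, then $u$ is adjacent to $h'$, which is in $M$ by (1).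
If $m\ge2$, then $u$ has a neighbor in $W_1$, which is not in $Z$ and is in $M$
by (3), because $S_2$ is good. In both cases $s\in M$.

\emph{(5) If $w\notin Z$ lies in a $W$-ring between two bad rings, then
$w\in M$.} All six neighbors of $w$ lie in these two rings. One of them
survives, and it is in $M$ by (4).

By (1)--(5) every vertex outside $Z$ is in $M$.
\end{proof}

This proves Theorem~\ref{thm:sharp}(i).

\subsection{Odd order: the graphs $T_m$}

For the bound $|S|-3$ we use larger components. Let $B=G_m-h$, drawn in a disc
so that the cycle $S_0=r_1r_2\dots r_6$ is its outer boundary. It has $12m+7$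
vertices, an odd number. Take three copies $B_0,B_1,B_2$ of $B$, with indices
read modulo $3$ and with outer cycles $r^i_1\dots r^i_6$. Add six vertices
\[
 S=\{s_0,s_1,s_2,s_0',s_1',s_2'\},
\]
the edges of the triangles $s_0s_1s_2$ and $s_0's_1's_2'$, and for each
$i\in\mathbb Z_3$ the edges
\[
 s_ir^i_1,\ s_ir^i_2,\ s_ir^i_3,\ s_{i-1}r^i_1,\ s_{i+1}r^i_3,\qquad
 s_i'r^i_4,\ s_i'r^i_5,\ s_i'r^i_6,\ s_{i+1}'r^i_4,\ s_{i-1}'r^i_6 .
\]
Call the resulting graph $T_m$. To draw it, put the triangle $s_0s_1s_2$
outside, the triangle $s_0's_1's_2'$ inside, and $B_0,B_1,B_2$ in cyclic order
in the annulus between them, with $B_i$ between $s_i$ and $s_i'$, with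
$r^i_1,r^i_6$ facing $B_{i-1}$ and with $r^i_3,r^i_4$ facing $B_{i+1}$; see
Figure~\ref{fig:T}. The only crossings outside the $B_i$ are those of
$s_{i+1}r^i_3$ with $s_ir^{i+1}_1$ and of $s_{i+1}'r^i_4$ with
$s_i'r^{i+1}_6$. So $T_m$ is 1-planar.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15, v/.style={circle,fill,inner sep=1.4pt}]
 \draw[fill=gray!15] (0,1) rectangle (2,2);
 \draw[fill=gray!15] (4,1) rectangle (6,2);
 \node at (1,1.5) {$B_i$};
 \node at (5,1.5) {$B_{i+1}$};
 \draw (0.2,3.2)--(5.8,3.2) (0.2,-0.2)--(5.8,-0.2);
 \draw (1,3.2)--(0,2) (1,3.2)--(1,2) (1,3.2)--(2,2) (1,3.2)--(4,2);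
 \draw (5,3.2)--(4,2) (5,3.2)--(5,2) (5,3.2)--(6,2) (5,3.2)--(2,2);
 \draw (1,-0.2)--(0,1) (1,-0.2)--(1,1) (1,-0.2)--(2,1) (1,-0.2)--(4,1);
 \draw (5,-0.2)--(4,1) (5,-0.2)--(5,1) (5,-0.2)--(6,1) (5,-0.2)--(2,1);
 \foreach \x in {0,1,2,4,5,6} { \node[v] at (\x,2) {}; \node[v] at (\x,1) {}; }
 \node[v,label=above:$s_i$] at (1,3.2) {};
 \node[v,label=above:$s_{i+1}$] at (5,3.2) {};
 \node[v,label=below:$s_i'$] at (1,-0.2) {};
 \node[v,label=below:$s_{i+1}'$] at (5,-0.2) {};
 \node at (0.25,1.78) {$r_1$}; \node at (1,1.78) {$r_2$}; \node at (1.75,1.78) {$r_3$};
 \node at (1.75,1.22) {$r_4$}; \node at (1,1.2) {$r_5$}; \node at (0.25,1.22) {$r_6$};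
 \node at (4.25,1.78) {$r_1$}; \node at (5,1.78) {$r_2$}; \node at (5.75,1.78) {$r_3$};
 \node at (5.75,1.22) {$r_4$}; \node at (5,1.2) {$r_5$}; \node at (4.25,1.22) {$r_6$};
\end{tikzpicture}
\caption{Two consecutive copies $B_i,B_{i+1}$ in the drawing of $T_m$, with the
annulus cut open (upper indices of the $r_j$ omitted). The edges leaving this
part to the left and to the right towards $B_{i-1}=B_{i+2}$, other than those of
the two triangles, are not shown; they follow the same pattern.}
\label{fig:T}
\end{figure}

The order of $T_m$ is $6+3(12m+7)=36m+27$, which is odd. By Lemma~\ref{lem:G}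
the graph $B=G_m-h$ is connected, so $T_m-S$ has exactly the three components
$B_0,B_1,B_2$, all of odd order, and $c(T_m-S)=3=|S|-3$. Let
$A=S\setminus\{s_0\}$. Then $T_m-A$ has even order, and deleting the single
vertex $s_0$ from it leaves three odd components. So $T_m-A$ has no perfect
matching. To finish the proof of Theorem~\ref{thm:sharp} it remains to show the
following.

\begin{lemma}
The graph $T_m$ is 6-connected.
\end{lemma}

\begin{proof}
Let $Z\subseteq V(T_m)$ with $|Z|\le5$. Since $|S|=6$, the set $S\setminus Z$ is
not empty. So it suffices to prove the following two claims.

\emph{Claim 1. Every $u\in V(B_i)\setminus Z$ is connected in $T_m-Z$ to a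
vertex of $S\setminus Z$.} By Menger's theorem, the 6-connected graph $G_m$
contains six internally disjoint paths from (the vertex corresponding to) $u$ to
$h$. As $h$ has degree $6$, they use all six edges at $h$; if $u$ is adjacent to
$h$, then one of the paths is the edge $uh$. Removing $h$, we obtain paths in
$B_i$ from $u$ to $r^i_1,\dots,r^i_6$, one of them possibly trivial, that share
only $u$. Extend them by the edges
\[
 r^i_1s_{i-1},\quad r^i_2s_i,\quad r^i_3s_{i+1},\quad
 r^i_4s_{i+1}',\quad r^i_5s_i',\quad r^i_6s_{i-1}'
\]
to six different vertices of $S$. The six resulting paths share only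
$u\notin Z$, so at least one of them avoids $Z$.

\emph{Claim 2. All vertices of $S\setminus Z$ lie in one component of $T_m-Z$.}
We use that $B_i$ minus at most one vertex is connected, because it is $G_m$
minus at most two vertices, and that every vertex of $S$ has a neighbor in every
$B_i$: the vertex $s_j$ is adjacent to $r^j_2$, $r^{j+1}_1$ and $r^{j-1}_3$, and
$s_j'$ is adjacent to $r^j_5$, $r^{j+1}_6$ and $r^{j-1}_4$.

If $B_i\cap Z=\emptyset$ for some $i$, then all vertices of $S\setminus Z$ are
adjacent to the connected graph $B_i$, and the claim holds. So suppose that each
$B_i$ contains a vertex of $Z$. Then $|S\cap Z|\le2$, and since $3\cdot2>5$, some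
$B_i$ contains exactly one vertex $v$ of $Z$. The graph $D=B_i-v$ is connected.
Each of $s_i,s_i'$ has three neighbors in $B_i$, so it has a neighbor in $D$. Each
of the four other vertices of $S$ has one neighbor in $B_i$, and these are the
four different vertices $r^i_1,r^i_3,r^i_4,r^i_6$. So at most one vertex $s^*$
of $S\setminus Z$ is not adjacent to $D$, and all others lie in the component $M$
of $T_m-Z$ containing $D$.

Suppose that there is such an $s^*$. If one of its two neighbors in its triangle
is not in $Z$, then this neighbor is in $M$, and so is $s^*$. Otherwise these two
neighbors are in $Z$. Since $|S\cap Z|\le2$, they form $S\cap Z$, and the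
remaining at most three vertices of $Z$ are distributed one to each $B_j$. Let
$l$ be the index with $s^*\in\{s_l,s_l'\}$, and let $s^{**}$ be the other vertex
of this pair. It belongs to the other triangle, so it is not in $Z$ and hence it
is in $M$. Both $s^*$ and $s^{**}$ have three neighbors in $B_l$, of which at
most one is in $Z$, and $B_l-Z$ is connected. So $s^*\in M$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{ME7}
\emph{The Matching Extendability Of 7-Connected Maximal 1-Plane Graphs},
\url{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=2470}.
\end{thebibliography}

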